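# No finite dimensional algebra has Ziegler spectrum of Cantor–Bendixson rank one

Let $A$ be a finite dimensional algebra over an arbitrary field $k$. There is a topological space $X=\mathrm{Zg}_A$, the Ziegler spectrum, whose points are certain indecomposable modules, possibly of infinite dimension. Its isolated points turn out to be exactly the finite dimensional indecomposables. Remove them, and a closed set $X^{(1)}$ of infinite dimensional points remains. Can this remainder be nonempty and discrete, so that a second round of removing isolated points leaves nothing? In the notation below: is there an $A$ with $\mathrm{Zg}(A)=1$? The question is stated in "The Krull–Gabriel dimension of a serial ring" (https://bsu.by/Cache/Page/356293.pdf). For the companion invariant, the Krull–Gabriel dimension, Krause and Herzog showed that the value $1$ never occurs. The answer here is also no.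

We start with a case in which the argument is short: the point is isolated by a simple functor whose endomorphism ring is just $k$. Then we ask what has to be replaced when neither luxury is available.

## 1. Rank-one points with residue algebra $k$

### 1.1 Points, open sets, ranks

"$A$-module" means left $A$-module. A pp-formula $\varphi(x)$ says that a finite homogeneous system of $A$-linear equations in the finite tuple $x$ and further variables $y$ can be solved for $y$; $\varphi(N)$ is the group of solutions in $N$. We write $\psi\to\varphi$ if $\psi(N)\subseteq\varphi(N)$ for all $N$. For example, $\exists y\,(x=ay)$ defines $aN$, and with $\psi$ the formula $x=0$ the condition $\varphi(N)\ne\psi(N)$ reads $aN\neq 0$.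

A monomorphism $M\to M'$ is pure if $Z\otimes_AM\to Z\otimes_AM'$ is injective for every right module $Z$. A module $N$ is pure-injective if every morphism $M\to N$ extends along every pure monomorphism $M\to M'$.

**Definition (Ziegler spectrum).** The points of $X=\mathrm{Zg}_A$ are the isomorphism classes of indecomposable pure-injective $A$-modules. The basic open sets are $(\varphi/\psi)=\{N:\varphi(N)\ne\psi(N)\}$ for pp-formulae $\psi\to\varphi$.

**Definition (Cantor–Bendixson rank).** Put $X^{(0)}=X$; let $X^{(\alpha+1)}$ be $X^{(\alpha)}$ without the points isolated in the relative topology of $X^{(\alpha)}$; put $X^{(\lambda)}=\bigcap_{\alpha<\lambda}X^{(\alpha)}$ for limit $\lambda$. A point has rank $\alpha$ if it lies in $X^{(\alpha)}\setminus X^{(\alpha+1)}$. If some nonempty $X^{(\alpha)}$ has no isolated points, the rank of $X$ is undefined. Otherwise $\mathrm{Zg}(A)$ is the supremum (in fact the maximum) of the ranks of the points.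

So isolated points have rank $0$, and $\mathrm{Zg}(A)=1$ means $X^{(1)}\neq\emptyset=X^{(2)}$. Each $X^{(\alpha)}$ is closed.

The smallest case: for $A=k$ every module is a direct sum of copies of $k$, so $X$ is a single point and $\mathrm{Zg}(k)=0$.

### 1.2 From modules to functors

Let $\operatorname{mod}A^{op}$ be the category of finite dimensional right modules and $D=\operatorname{Hom}_k(-,k)$. Let $\mathcal G_0$ be the category of additive functors $\operatorname{mod}A^{op}\to\mathrm{Ab}$; such functors automatically take values in $k$-spaces and are $k$-linear.

We use the standard language of Grothendieck categories. An object is finitely generated (f.g.) if, whenever it is a directed union of subobjects, it equals one of them. It is finitely presented (f.p.) if $\operatorname{Hom}$ out of it commutes with direct limits. A Grothendieck category is locally coherent if every object is a direct limit of f.p. objects and the f.p. objects form an abelian subcategory; then f.g. subobjects of f.p. objects are f.p., and every object is the directed union of its f.g. subobjects. In particular simple objects are f.g. A nonzero f.g. object has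 a maximal subobject, by Zorn's lemma, hence a simple quotient. An object is *uniform* if it is nonzero and any two nonzero subobjects meet nontrivially; its injective hull $E(M)$ is indecomposable exactly when $M$ is uniform. Among abelian groups, $\mathbb Z$ is uniform with hull $\mathbb Q$, and $\mathbb Z\oplus\mathbb Z$ is not uniform. An indecomposable injective is the hull of each of its nonzero subobjects.

In $\mathcal G_0$ a f.g. functor is a quotient of some $\operatorname{Hom}(X_0,-)$, so it has finite dimensional values. Put $\mathcal A=\mathrm{fp}(\mathcal G_0)$. By Auslander, $\mathcal A$ is abelian and $\mathcal G_0$ is locally coherent.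

**Fact 1** (Gruson–Jensen; Herzog, *Proc. LMS* 74 (1997); Krause, *JPAA* 114 (1997); Prest, *Purity, Spectra and Localisation*, Ch. 12). The functor $N\mapsto E_N:=-\otimes_AN$ is fully faithful. It identifies the indecomposable pure-injective $A$-modules with the indecomposable injectives of $\mathcal G_0$. The basic open sets $(\varphi/\psi)$ become exactly the sets
$$O(F)=\{N\in X:\operatorname{Hom}(F,E_N)\neq0\},\qquad F\in\mathcal A .$$

Since $\operatorname{Hom}(-,E_N)$ is exact, a short exact sequence $0\to F'\to F\to F''\to0$ in $\mathcal A$ gives
$$O(F)=O(F')\cup O(F'').\tag{1}$$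
In particular $O(G)\subseteq O(F)$ for every subquotient $G$ of $F$ in $\mathcal A$.

**Fact 2** (Herzog; Krause, loc. cit.; Gabriel). Let $\mathcal S\subseteq\mathcal A$ be a Serre subcategory and $\mathcal T$ the class of direct limits of objects of $\mathcal S$. Then $\mathcal T$ is localizing, $\mathcal T\cap\mathcal A=\mathcal S$, and $\mathcal G_0/\mathcal T$ is locally coherent. The quotient functor $q$ is exact with kernel $\mathcal T$, has a right adjoint $R$ with $qR\cong1$, and induces $\mathcal A/\mathcal S\simeq\mathrm{fp}(\mathcal G_0/\mathcal T)$. Moreover $R$ identifies the indecomposable injectives of $\mathcal G_0/\mathcal T$ with the $E_N$, $N\in X$, such that $\operatorname{Hom}(\mathcal S,E_N)=0$, and for these $RqE_N\cong E_N$.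

**Fact 3.** Let $\mathcal P\subseteq\mathcal A$ and $F\in\mathcal A$ satisfy $O(F)\subseteq\bigcup_{P\in\mathcal P}O(P)$. Then $F$ has a finite filtration in $\mathcal A$ whose factors are subquotients of objects of $\mathcal P$.

*Proof.* The objects with such filtrations form the Serre subcategory $\mathcal S$ generated by $\mathcal P$. Suppose $F\notin\mathcal S$. With $q,R$ as in Fact 2, $qF$ is nonzero and f.g., so it has a simple quotient. Let $I$ be the injective hull of that simple object; it is indecomposable and $\operatorname{Hom}(qF,I)\neq0$. By adjunction $\operatorname{Hom}(F,RI)\ne0$, while $\operatorname{Hom}(P,RI)=\operatorname{Hom}(qP,I)=0$ for $P\in\mathcal P$. So the point $RI$ lies in $O(F)$ and in no $O(P)$, a contradiction. $\square$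

Fact 3 is the compactness engine of the talk. A first use: put $P=\operatorname{Hom}(A_A,-)$. By Yoneda
$$\operatorname{Hom}(P,E_N)\cong E_N(A)=A\otimes_AN=N,\tag{2}$$
so $O(P)=X$. If the sets $O(F_i)$ cover $X$, then $P$ is filtered by subquotients of finitely many of the $F_i$, and by (1) these finitely many $O(F_i)$ already cover $X$. Hence $X$ is quasi-compact, a theorem of Ziegler.

**Fact 4** (Auslander–Reiten). For $Y\in\operatorname{mod}A^{op}$ indecomposable, $S_Y=\operatorname{Hom}(Y,-)/\mathrm{rad}(Y,-)$ is an f.p. simple functor.

### 1.3 The finite dimensional points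

For a functor $F$ let $\operatorname{supp}F$ be the set of isomorphism classes of indecomposable $Y$ with $F(Y)\neq0$. Let $\mathcal A_0\subseteq\mathcal A$ be the objects of finite length.

Every simple functor $S$ is some $S_Y$. Indeed, choose an indecomposable $Y$ with $S(Y)\ne0$; then $S$ is a quotient of $\operatorname{Hom}(Y,-)$, whose unique maximal subfunctor is $\mathrm{rad}(Y,-)$ because $\operatorname{End}(Y)$ is local. Clearly $\operatorname{supp}S_Y=\{Y\}$. By Fact 4, functors of finite length are f.p., so $\mathcal A_0$ consists of exactly the finite length functors.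

**Lemma 5.** A f.g. functor with finite support lies in $\mathcal A_0$. Conversely, objects of $\mathcal A_0$ have finite support.

*Proof.* Let $F$ be f.g. with finite support. The total dimension $\sum_{Y\in\operatorname{supp}F}\dim F(Y)$ is finite, and for subfunctors it grows strictly along strict chains, since an additive functor is determined by its values on indecomposables. So $F$ has finite length. The converse follows from $\operatorname{supp}S_Y=\{Y\}$. $\square$

For example, let $A=k[x]/(x^2)$, with indecomposables $k$ and $A$. The functor $\operatorname{Hom}(k,-)$ has dimension $1$ at $k$ and at $A$, so its composition factors are $S_k,S_A$. The functor $\operatorname{Hom}(A,-)$ has dimensions $1$ at $k$ and $2$ at $A$. Since $S_k$ and $S_A$ have dimension $1$ at their own module and $0$ at the other, the factors are $S_k,S_A,S_A$.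

**Proposition 6.** The isolated points of $X$ are exactly the finite dimensional ones, and
$$X^{(1)}=\{\text{infinite dimensional points}\}=\{N\in X:\operatorname{Hom}(H,E_N)=0\text{ for all }H\in\mathcal A_0\}.\tag{3}$$

*Proof.* For $Y$ indecomposable in $\operatorname{mod}A^{op}$ put $I_Y=E_{DY}=-\otimes_ADY\cong D\operatorname{Hom}(-,Y)$. By Yoneda
$$\operatorname{Hom}(F,I_Y)\cong D(F(Y)),\tag{4}$$
which is exact in $F$. So $I_Y$ is injective, and it is indecomposable because $DY$ is and $N\mapsto E_N$ is fully faithful. Thus every finite dimensional indecomposable is a point. By (4), $\operatorname{Hom}(S_Y,I_Y)\neq0$, so $I_Y$ is the injective hull of $S_Y$. A point $N$ with $\operatorname{Hom}(S_Y,E_N)\neq0$ has $E_N$ containing $S_Y$, so $E_N\cong I_Y$. Hence $O(S_Y)=\{DY\}$ and $DY$ is isolated.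

If $0\neq F\in\mathcal A$, then $F(Y)\ne0$ for some $Y$, so $DY\in O(F)$ by (4). Hence a one-point basic open set consists of a finite dimensional point, and no other point is isolated. This proves the first equality in (3). If $\operatorname{Hom}(H,E_N)\ne0$ with $H\in\mathcal A_0$, then by (1) some composition factor $S_Y$ of $H$ has $\operatorname{Hom}(S_Y,E_N)\neq 0$, so $N\cong DY$; conversely $\operatorname{Hom}(S_Y,E_{DY})\ne0$. This is the second equality. $\square$

Now finite representation type can be done by hand. If there are finitely many indecomposables in $\operatorname{mod}A^{op}$, every f.g. functor has finite support, so $\mathcal A=\mathcal A_0$ by Lemma 5. A point $N\in X^{(1)}$ would satisfy $N\cong\operatorname{Hom}(P,E_N)=0$ by (2) and (3), which is absurd. So $X^{(1)}=\emptyset$ and $\mathrm{Zg}(A)=0$. If $A$ has infinite representation type, there are infinitely many isolated points, and $X^{(1)}=\emptyset$ would make $X$ an infinite discrete space, which is not quasi-compact. So $X^{(1)}\neq\emptyset$. What remains is whether a nonempty $X^{(1)}$ can be discrete.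

### 1.4 Dividing out the finite length functors

Apply Fact 2 to $\mathcal S=\mathcal A_0$, with $\mathcal T_0$ the corresponding class, $\mathcal G_1=\mathcal G_0/\mathcal T_0$ and $\mathcal A_1=\mathcal A/\mathcal A_0=\mathrm{fp}(\mathcal G_1)$. From now on $q$ and $R$ belong to this localization. For $N\in X^{(1)}$ write $\bar N=qE_N$. By (3) the indecomposable injectives of $\mathcal G_1$ are exactly the $\bar N$ with $N\in X^{(1)}$, nonisomorphic for different points, and $R\bar N\cong E_N$. So
$$\operatorname{Hom}_{\mathcal G_1}(qF,\bar N)\cong\operatorname{Hom}_{\mathcal G_0}(F,E_N),\qquad \operatorname{End}(\bar N)\cong\operatorname{End}(E_N)\cong\operatorname{End}_A(N).\tag{5}$$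

If $F\in\mathcal A$ and $qF\ne0$, then $qF$ has a simple quotient, whose hull is some $\bar N$; hence
$$qF\neq0\ \Longrightarrow\ O(F)\cap X^{(1)}\ne\emptyset.\tag{6}$$
A simple object of $\mathcal A_1$ is simple in $\mathcal G_1$, since f.g. subobjects of f.p. objects are f.p.

**Lemma 7.** Let $F=qF_0$ with $F_0\in\mathcal A$, and let $J\subseteq F$ be a subobject in $\mathcal G_1$. Then $J=qJ_0$, where $J_0\subseteq F_0$ is the preimage of $RJ$ under the unit $F_0\to RqF_0$. If $J$ is f.g., then $J=qJ_0'$ for some f.g., hence f.p., $J_0'\subseteq J_0$.

*Proof.* The exact functor $q$ preserves the pullback that defines $J_0$. It turns the unit into an isomorphism, and $qR\cong 1$. So $qJ_0=J$. Writing $J_0$ as the directed union of its f.g. subfunctors $J_0'$, we get $J$ as the directed union of the $qJ_0'$. If $J$ is f.g., one of them is $J$. $\square$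

### 1.5 A simple functor turns topology into length

**Proposition 8.** Let $N\in X^{(1)}$ and $\Gamma=\operatorname{End}_A(N)$. Suppose $Q=qQ_0$ ($Q_0\in\mathcal A$) is a simple object of $\mathcal A_1$ whose injective hull in $\mathcal G_1$ is $\bar N$.

(a) $\Gamma$ is local; if $J$ is its radical, then $\Gamma/J\cong\operatorname{End}_{\mathcal A_1}(Q)$ as $k$-algebras.

(b) If $N$ is a closed point of $X$, then $N$ has finite length as a $\Gamma$-module.

*Proof.* **Step 1: computing $\Gamma/J$.** By (5), $\Gamma=\operatorname{End}(\bar N)$. The object $Q$ is the essential simple socle of $\bar N$, so restriction gives a $k$-algebra map $\Gamma\to\operatorname{End}(Q)$. It is surjective because $\bar N$ is injective. An endomorphism restricts to $0$ on $Q$ exactly when its kernel is nonzero, that is, when it is not a monomorphism. A monomorphism from the indecomposable injective $\bar N$ to itself splits, so it is an automorphism. Thus the kernel of $\Gamma\to\operatorname{End}(Q)$ is the set of non-units. So the non-units form an ideal, $\Gamma$ is local, this ideal is $J$, and $\Gamma/J\cong\operatorname{End}(Q)$.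

**Step 2: one simple $\Gamma$-module.** Let $h=\operatorname{Hom}(-,E_N):\mathcal A\to\Gamma\text{-Mod}$, an exact contravariant functor. We show that $h(Q_0)\cong\operatorname{Hom}(Q,\bar N)$ is simple. It is nonzero. Given nonzero $f,g:Q\to\bar N$, both have the socle as image, and the automorphism $gf^{-1}$ of the socle extends to some $\gamma\in\Gamma$ by injectivity. So $g=\gamma f$.

**Step 3: closedness bounds everything by $Q_0$.** Let $\mathcal K=\{F\in\mathcal A:h(F)=0\}=\{F:O(F)\subseteq X\setminus\{N\}\}$. It is a Serre subcategory and contains $\mathcal A_0$, by (3). As $X\setminus\{N\}$ is open and the $O(F)$ form a basis, $X\setminus\{N\}=\bigcup_{F\in\mathcal K}O(F)$. Also $N\in O(Q_0)$. So $O(Q_0)$ together with the $O(F)$, $F\in\mathcal K$, cover $X$. By Fact 3 every object of $\mathcal A$ has a finite filtration whose factors lie in $\mathcal K$ or are subquotients of $Q_0$.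

Let $G=F_1/F_2$ with $F_2\subseteq F_1\subseteq Q_0$. Since $qQ_0$ is simple, either $qG=0$, so $G\in\mathcal A_0$ and $h(G)=0$; or $qF_2=0$ and $qF_1=qQ_0$, so $F_2$ and $Q_0/F_1$ lie in $\mathcal A_0\subseteq\mathcal K$, and exactness of $h$ gives $h(G)\cong h(F_1)\cong h(Q_0)$, which is simple. Hence $h(F)$ has finite length for every $F\in\mathcal A$. For $F=P=\operatorname{Hom}(A_A,-)$ we have $h(P)\cong N$ as $\Gamma$-modules, by (2). $\square$

**Corollary 9 (the easy case).** There is no closed point $N\in X^{(1)}$ with $\bar N=E(Q)$ for a simple object $Q$ of $\mathcal A_1$ satisfying $\operatorname{End}(Q)=k$.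

*Proof.* By Proposition 8, $\Gamma$ is local with $\Gamma/J=k$, so every simple $\Gamma$-module is one-dimensional, and $N$ has finite length. Thus $\dim_kN<\infty$, contradicting (3). $\square$

## 2. The theorem, and three assumptions to remove

A $k$-algebra is *locally finite* if every finite subset lies in a finite dimensional subalgebra. For instance, an algebraic field extension of $k$ is locally finite, while $k(x)$ is not, because a subalgebra containing $x$ contains $k[x]$.

The Krull–Gabriel dimension $\mathrm{KG}(A)$ is defined on $\mathcal C=\operatorname{mod}(\operatorname{mod}(A))$, the category of finitely presented additive covariant functors from $\operatorname{mod}(A)$ to $k$-vector spaces. Put $\mathcal C_{-1}=0$, let $\mathcal C_{\alpha+1}$ consist of the objects that have finite length in $\mathcal C/\mathcal C_\alpha$, and take unions at limits. Then $\mathrm{KG}(A)$ is the least $\alpha$ with $\mathcal C_\alpha=\mathcal C$, if there is one.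

**Theorem A.** Let $A$ be a finite dimensional algebra over an arbitrary field $k$. Then $\mathrm{Zg}_A$ has no closed point of Cantor–Bendixson rank $1$. Consequently $\mathrm{Zg}(A)\neq1$.

**Theorem B.** Let $X=\mathrm{Zg}_A$ as above.

(a) Every rank-one point $N$ is isolated in $X^{(1)}$ by a simple object $Q$ of the category $\mathcal A_1$ of f.p. functors modulo finite length ones, and $\operatorname{End}(Q)$ is a locally finite division $k$-algebra.

(b) The closure of every rank-one point meets $X^{(2)}$.

(c) If $A$ has infinite representation type, then $X^{(2)}\ne\emptyset$. So $\mathrm{Zg}(A)\geq2$ or $\mathrm{Zg}(A)$ is undefined.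

(d) $X\setminus X^{(2)}$ is the open set attached to the level-one Krull–Gabriel Serre subcategory, that is, $X\setminus X^{(2)}=\bigcup_{F\in\mathcal A_{(1)}}O(F)$, where $\mathcal A_{(1)}=\{F\in\mathcal A: qF\text{ has finite length in }\mathcal A_1\}$. Moreover $\mathrm{KG}(A)\neq1$.

The last assertion is the Krause–Herzog theorem; it is reproved here, not used.

The "consequently" in Theorem A: if $\mathrm{Zg}(A)=1$, then $X^{(1)}\neq\emptyset=X^{(2)}$, so $X^{(1)}$ is discrete. Each of its points is closed in $X^{(1)}$, which is closed in $X$. So there would be a closed point of rank $1$.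

Compared with Corollary 9, three things must be supplied.

1. How large can $\operatorname{End}(Q)$ be? Section 3 shows that it is locally finite over $k$. If $k$ is algebraically closed, this gives $\operatorname{End}(Q)=k$ at once: an element $d$ lies in a finite dimensional division algebra, so $k[d]$ is a finite field extension of $k$ and $d\in k$.
2. How do we conclude if $\Gamma/J$ is an infinite dimensional division algebra? Finite length over $\Gamma$ is not enough. Take the Kronecker algebra, whose modules are pairs of linear maps $\alpha,\beta:V_1\to V_2$, and let $N$ be given by $V_1=V_2=k(x)$, $\alpha=\mathrm{id}$, $\beta=x$. An endomorphism is a pair of $k$-linear maps that are equal (because of $\alpha$) and commute with $x$ (because of $\beta$); a $k[x]$-linear map $k(x)\to k(x)$ is $k(x)$-linear, so $\Gamma=k(x)$. Thus $N$ is indecomposable and of length $2$ over $\Gamma$, but infinite dimensional. Section 4 shows that local finiteness of $\Gamma/J$ is what excludes this.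
3. Why is there a simple $Q$ in $\mathcal A_1$ with $E(Q)\cong\bar N$? A rank-one point is isolated in $X^{(1)}$ by some $F_0\in\mathcal A$, and $qF_0$ has simple quotients in $\mathcal G_1$. But such a quotient need not be f.p. for general reasons. Consider modules over the ring $\Lambda$ of eventually constant sequences in $k$. If $a_1,\dots,a_n\in\Lambda$, let $e_i$ be the indicator sequence of the positions where $a_i\ne0$ and $a_j=0$ for $j<i$. Each $e_i$ is eventually constant and a multiple of $a_i$, and $\sum e_i$ is an idempotent generating the ideal $(a_1,\dots,a_n)$. So f.g. ideals are direct summands, and $\Lambda$ is coherent. The ideal $\mathfrak m$ of sequences with finite support is maximal, and finitely many of its elements have a common finite support, so it is not f.g. Hence $\Lambda/\mathfrak m$ is a simple quotient of an f.p. module and is not f.p. Section 5 deals with this; it is the longest part.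

## 3. Morphism spaces modulo finite length functors

**Lemma 10.** (a) For $F\in\mathcal A$ the algebra $\operatorname{End}_{\mathcal A_1}(qF)$ is locally finite.

(b) If $F,G\in\mathcal A$ have countable support, then $\dim_k\operatorname{Hom}_{\mathcal A_1}(qF,qG)\leq\aleph_0$.

The idea is to pass to the quotient in finite stages, ignoring only finitely many indecomposables at each stage, and to show that each stage has finite dimensional morphism spaces.

*Proof.* **Step 1: approximation by finite sets.** For a finite set $B$ of indecomposables let $\mathcal A_B=\{H\in\mathcal A_0:\operatorname{supp}H\subseteq B\}$, a Serre subcategory. For a Serre subcategory $\mathcal S$ of $\mathcal A$, $\operatorname{Hom}_{\mathcal A/\mathcal S}(F,G)$ is the directed colimit of the $\operatorname{Hom}(F',G/G')$ over the subobjects $F'\subseteq F$, $G'\subseteq G$ in $\mathcal A$ with $F/F',G'\in\mathcal S$. By Lemma 5, $\mathcal A_0$ is the directed union of the $\mathcal A_B$, so the index set for $\mathcal A_0$ is the directed union of those for the $\mathcal A_B$. Hence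
$$\operatorname{Hom}_{\mathcal A_1}(qF,qG)=\operatorname{colim}_B\operatorname{Hom}_{\mathcal A/\mathcal A_B}(F,G),\tag{7}$$
compatibly with composition.

**Step 2: each stage embeds in a space of natural transformations.** Let $\mathcal V_B\subseteq\operatorname{mod}A^{op}$ be the full subcategory of modules with no direct summand in $B$. Restriction $F\mapsto F|_{\mathcal V_B}$ is exact on $\mathcal A$. It kills $F$ exactly when $\operatorname{supp}F\subseteq B$, and then $F\in\mathcal A_B$ by Lemma 5. So it induces an exact functor on $\mathcal A/\mathcal A_B$ with zero kernel. Such a functor is faithful: if it kills a morphism, it kills its image. Hence $\operatorname{Hom}_{\mathcal A/\mathcal A_B}(F,G)$ embeds $k$-linearly in $\operatorname{Hom}(F|_{\mathcal V_B},G|_{\mathcal V_B})$.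

**Step 3: that space is finite dimensional.** Let $F^{(B)}\subseteq F$ be the subfunctor generated by all $F(V)$ with $V\in\mathcal V_B$. The quotient $F/F^{(B)}$ is f.g. and has support in $B$, so it lies in $\mathcal A_0$. Therefore $F^{(B)}$ is the kernel of a morphism in $\mathcal A$, and so it is f.g. Each of its finitely many generators is a finite sum of elements $F(f)(y)$ with $y\in F(V)$, $V\in\mathcal V_B$. So $F^{(B)}$ is generated by finitely many $x_j\in F(V_j)$ with $V_j\in\mathcal V_B$. Since $F^{(B)}=F$ on $\mathcal V_B$, every element of $F(V)$, $V\in\mathcal V_B$, is a sum of elements $F(f)(x_j)$ with $f:V_j\to V$, and such $f$ are morphisms of $\mathcal V_B$. So a morphism $F|_{\mathcal V_B}\to G|_{\mathcal V_B}$ is determined by the images of the $x_j$ in $\bigoplus_jG(V_j)$, a finite dimensional space.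

**Step 4: conclusions.** By (7), $\operatorname{End}_{\mathcal A_1}(qF)$ is a directed colimit of finite dimensional algebras. A finite subset comes from one of them, and lies in its image, a finite dimensional subalgebra. This is (a). For (b), let $W=\operatorname{supp}F\cup\operatorname{supp}G$. The objects $F/F'$ and $G'$ have support in $W$, so they lie in $\mathcal A_B$ if and only if they lie in $\mathcal A_{B\cap W}$. So in (7) it suffices to let $B$ run over the finite subsets of the countable set $W$, which have a countable cofinal chain. A countable colimit of finite dimensional spaces has countable dimension. $\square$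

## 4. Finite length with a locally finite residue algebra

**Proposition 11.** Let $N$ be an indecomposable $A$-module whose endomorphism ring $\Gamma$ is local with radical $J$. Suppose that $N$ has finite length as a $\Gamma$-module and that $\Delta:=\Gamma/J$ is locally finite over $k$. Then $\dim_kN<\infty$.

Suppose first that $JN=0$. Then $N=\bigoplus_{q=1}^r\Delta m_q$ is a $\Delta$-space of finite dimension. Let $(a_j)$ be a $k$-basis of $A$ and $a_jm_p=\sum_q\delta_{jpq}m_q$. The finitely many $\delta_{jpq}$ lie in a finite dimensional subalgebra $L\subseteq\Delta$. As $A$ commutes with $\Delta$, $M=\bigoplus_qLm_q$ is an $A$-submodule. If $(c)$ is a basis of $\Delta$ as a right $L$-space, then $N=\bigoplus_c cM$ with each $cM\cong M$ as $A$-modules. As $N$ is indecomposable, there is only one $c$, and $N\cong M$ is finite dimensional.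

With more layers $N\supseteq JN\supseteq J^2N\supseteq\cdots$ this stops working, since $\Delta$ no longer acts on $N$. We can choose lifts $\hat b\in\Gamma$ of elements $b\in\Delta$, but a product of chosen lifts is the chosen lift of the product only modulo $J$, and $J$ acts nontrivially. The remedy is to ask for a decomposition that works for every choice of lifts; then it does not matter that $\hat c\hat l$ is just some lift of $cl$.

*Proof.* **Step 1: set-up.** The chain of the $J^iN$ becomes stationary, and by Nakayama's lemma (the $\Gamma$-module $J^iN$ is f.g.) $J^mN=0$ for some $m$. Put $N_i=N/J^iN$, so $N_0=0$ and $N_m=N$. The actions of $A$ and $\Gamma$ on $N_i$ commute. Since $\Delta$ is a division algebra, its finite dimensional subalgebras are division algebras, so $\Delta$ has bases as a right space over them. A lift $\hat b\in\Gamma$ of a nonzero $b\in\Delta$ is a unit of $\Gamma$.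

We prove by induction on $i$:

**Claim$_i$.** There are a finite dimensional subalgebra $L\subseteq\Delta$ and a finite dimensional $A$-submodule $U\subseteq N_i$ such that for every basis $(b)$ of $\Delta$ as a right $L$-space, and for all lifts $\hat b\in\Gamma$,
$$N_i=\bigoplus_b\hat bU.\tag{8}$$

Since each $\hat b$ acts invertibly, directness means that $\sum_b\hat bu_b=0$ with $u_b\in U$ forces all $u_b=0$. Claim$_0$ holds with $L=k$, $U=0$.

**Step 2: $L$ may be enlarged.** Let $(L,U)$ satisfy (8) and let $L'\supseteq L$ be a finite dimensional subalgebra of $\Delta$. Let $(l)$ be a right $L$-basis of $L'$ with fixed lifts $\hat l$. It extends to a right $L$-basis of $\Delta$, so $U^+:=\sum_l\hat lU=\bigoplus_l\hat lU$. We claim that $(L',U^+)$ satisfies (8). If $(c)$ is a right $L'$-basis of $\Delta$ with lifts $\hat c$, then $(cl)$ is a right $L$-basis of $\Delta$ with lifts $\hat c\hat l$, so $N_i=\bigoplus_{c,l}\hat c\hat lU=\bigoplus_c\hat cU^+$.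

**Step 3: the new layer.** Assume Claim$_i$. Let $\pi:N_{i+1}\to N_i$ be the projection and $W=\ker\pi=J^iN/J^{i+1}N$. This is a $\Delta$-space of finite dimension, say with basis $m_1,\dots,m_r$. Write $a_jm_p=\sum_q\delta_{jpq}m_q$ with $\delta_{jpq}\in\Delta$. By local finiteness and Step 2 we may assume that all $\delta_{jpq}$ lie in $L$. As in the one-layer case, for every finite dimensional subalgebra $L'\supseteq L$ the space $L'M:=\bigoplus_qL'm_q$ is a finite dimensional $A$-submodule of $W$, and
$$W=\bigoplus_cc\,L'M\quad\text{for each right }L'\text{-basis }(c)\text{ of }\Delta.\tag{9}$$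

**Step 4: lifting $U$.** Lift a $k$-basis of $U$ to $N_{i+1}$ and let $U_0$ be the $A$-submodule generated. It is finite dimensional and $\pi(U_0)=U$. The space $U_0\cap W$ is finite dimensional, so the coordinates of its elements with respect to $m_1,\dots,m_r$ lie in a finite dimensional subalgebra $L'\supseteq L$. Put $M'=L'M\supseteq U_0\cap W$ and $U_1=U_0+M'$. Then $\pi(U_1)=U$, and the modular law gives
$$U_1\cap W=(U_0\cap W)+M'=M'.\tag{10}$$
Let $(l)$ be a right $L$-basis of $L'$ with lifts $\hat l$, and let $U^+=\bigoplus_l\hat lU\subseteq N_i$ as in Step 2. Put $U'=\sum_l\hat lU_1$, a finite dimensional $A$-submodule of $N_{i+1}$ with $\pi(U')=U^+$.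

**Step 5: $U'\cap W=M'$.** Let $w=\sum_l\hat lu_l\in W$ with $u_l\in U_1$. Then $\sum_l\hat l\pi(u_l)=0$ in $\bigoplus_l\hat lU$, so $\pi(u_l)=0$ and $u_l\in M'$ by (10). On $W$ the lift $\hat l$ acts as $l\in L'$, so $\hat lu_l=lu_l\in M'$. Thus $w\in M'$. Conversely, $U'\supseteq\hat lM'=lM'=M'$, since $l$ is a unit of $L'$.

**Step 6: $(L',U')$ satisfies (8) for $N_{i+1}$.** Let $(c)$ be a right $L'$-basis of $\Delta$ with lifts $\hat c$. The sum $\sum_c\hat cU'$ is mapped by $\pi$ onto $\sum_c\hat cU^+=N_i$, and it contains $\sum_ccM'=W$ by (9). So it is $N_{i+1}$. Suppose $\sum_c\hat cu_c=0$ with $u_c\in U'$. Then $\sum_c\hat c\pi(u_c)=0$ with $\pi(u_c)\in U^+$, so $\pi(u_c)=0$ by Step 2. By Step 5, $u_c\in M'$, and $\sum_ccu_c=0$ in $W=\bigoplus_ccM'$, so all $u_c=0$. This proves Claim$_{i+1}$.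

**Step 7: conclusion.** For $i=m$ we get $N=\bigoplus_b\hat bU$. Each $\hat b$ is an $A$-automorphism of $N$, so each summand is an $A$-submodule isomorphic to $U$; and $U\neq0$ since $N\ne0$. As $N$ is indecomposable, there is exactly one $b$, and $N\cong U$ is finite dimensional. $\square$

## 5. Rank-one points are isolated by simple objects

**Proposition 12.** Let $N\in X$ have rank $1$. Then there is a simple object $Q\in\mathcal A_1$ whose injective hull in $\mathcal G_1$ is $\bar N$.

*Proof.* Since $N$ is isolated in $X^{(1)}$, choose $F_0\in\mathcal A$ with $O(F_0)\cap X^{(1)}=\{N\}$, and put $F=qF_0$. By (5), $F\neq0$, and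
$$\bar N\text{ is the only indecomposable injective }I\text{ of }\mathcal G_1\text{ with }\operatorname{Hom}(F,I)\ne0.\tag{11}$$

**Step 1: if $F$ has finite length in $\mathcal A_1$, we are done.** This is the first thing to try. Then $F$ has a simple subobject $Q\in\mathcal A_1$. The inclusion $Q\to E(Q)$ extends to a nonzero map $F\to E(Q)$, so $E(Q)\cong\bar N$ by (11).

**Step 2: if $\operatorname{supp}F_0$ is uncountable, then $F$ has finite length.** The dimension of one value of $F_0$ will bound the length of chains. There is $d$ such that infinitely many $Y\in\operatorname{supp}F_0$ have $\dim Y=d$. As $F_0$ is a quotient of some $\operatorname{Hom}(X_0,-)$, these satisfy $\dim F_0(Y)\leq c:=d\dim X_0$.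

Take a strict chain of $l$ steps from $0$ to $F$ in $\mathcal A_1$. Lift its terms by Lemma 7 to f.p. subfunctors of $F_0$, using $F_0$ itself for the top term, and take successive sums. This gives $0=G_0\subseteq\dots\subseteq G_l=F_0$ in $\mathcal A$ with the $qG_i$ forming the given chain, so that $H_i=G_i/G_{i-1}\notin\mathcal A_0$. By (6) and (1), $\emptyset\neq O(H_i)\cap X^{(1)}\subseteq O(F_0)\cap X^{(1)}=\{N\}$, so $N\in O(H_i)$. All other points of $O(F_0)$ have rank $0$ and lie in sets $O(S_Y)$. Hence
$$O(F_0)\subseteq O(H_i)\cup\bigcup_{H\in\mathcal A_0}O(H).$$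
By Fact 3, $F_0$ has a finite filtration each of whose factors is in $\mathcal A_0$ or is a subquotient of $H_i$. Let $B_i$ be the union of the supports of the factors in $\mathcal A_0$, a finite set. For $Y\notin B_i$, $F_0(Y)\neq0$ implies $H_i(Y)\ne0$. Now choose $Y\in\operatorname{supp}F_0$ with $\dim Y=d$ outside $B_1\cup\dots\cup B_l$. Then
$$l\leq\sum_{i=1}^l\dim H_i(Y)=\dim F_0(Y)\leq c.$$
So strict chains in $F$ have at most $c$ steps, and $F$ has finite length.

If for each $d$ only finitely many $Y\in\operatorname{supp}F_0$ have dimension $d$, the bound $c$ is not available, because $\dim F_0(Y)$ may grow as $Y$ moves away from the finite sets $B_i$. But then the support is countable, and this can be played against uncountability elsewhere. **From now on assume that $\operatorname{supp}F_0$ is countable.**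

**Step 3: $\bar N$ has a simple socle, perhaps not f.p.** If $J\subsetneq F$ is a subobject in $\mathcal G_1$ with $F/J$ uniform, then $E(F/J)$ is an indecomposable injective receiving a nonzero map from $F$. So (11) gives
$$F/J\text{ uniform}\ \Longrightarrow\ E(F/J)\cong\bar N.\tag{12}$$
Apply this to a maximal subobject $J_{\max}$ of the f.g. object $F$: with $Q:=F/J_{\max}$, simple in $\mathcal G_1$, we get $\bar N\cong E(Q)$. It remains to show that $Q\in\mathcal A_1$. Since $J_{\max}$ need not be f.g., this does not follow from the construction.

**Step 4: a uniform f.p. subobject suffices.** Let $U\subseteq F$ be nonzero, uniform and f.p. The inclusion $U\to E(U)$ extends to $F$, so $E(U)\cong\bar N\cong E(Q)$ by (11). As $U$ is a nonzero subobject of an object with essential simple socle $Q$, it contains a copy of $Q$. This is a f.g. subobject of an f.p. object, so $Q\in\mathcal A_1$ and we are done.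

**Step 5: otherwise there is a binary tree.** Suppose from now on that $F$ has no nonzero uniform f.p. subobject. We derive a contradiction, by computing the dimension of a space $\operatorname{Hom}(F_t,Q)$ in two ways. Every nonzero f.g. subobject of $F$ is f.p., hence not uniform, so it contains two nonzero subobjects with zero intersection, and these may be shrunk to f.g. ones. Repeating this, we obtain nonzero f.g. subobjects $F_t\subseteq F$ for all finite $0$-$1$-sequences $t\in2^{<\omega}$, with
$$F_\emptyset=F,\qquad F_{t0}\oplus F_{t1}\subseteq F_t.$$
For $s\in2^\omega$ let $s|m$ be its initial segment of length $m$, and collect what branches off from $s$: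
$$K_s=\sum_{m\in\omega}G^s_m,\qquad G^s_m=F_{(s|m)\overline{s(m)}},\qquad\overline{s(m)}=1-s(m).$$
For every $m$ the sum
$$G_0^s+\dots+G_m^s+F_{s|(m+1)}\tag{13}$$
is direct: by induction $G^s_0+\dots+G^s_{m-1}+F_{s|m}$ is direct, and $G^s_m\oplus F_{s|(m+1)}\subseteq F_{s|m}$.

**Step 6: no $F_{s|n}$ lies in $K_s$.** Otherwise, as $F_{s|n}$ is f.g., $F_{s|n}\subseteq G^s_0+\dots+G^s_m$ for some $m\geq n$. Then $0\neq F_{s|(m+1)}\subseteq F_{s|n}\subseteq G^s_0+\dots+G^s_m$, contradicting directness of (13).

**Step 7: each branch produces a map to $Q$.** Fix $s$ and consider the subobjects $J\supseteq K_s$ of $F$ with $F_{s|n}\not\subseteq J$ for all $n$. By Step 6, $K_s$ is one of them. A union of a chain of them is again one, because the $F_{s|n}$ are f.g. Zorn's lemma gives a maximal one, $J_s$. As $F_\emptyset=F$, $J_s\neq F$.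

The quotient $F/J_s$ is uniform. Indeed, if $J_1,J_2\supsetneq J_s$, then $F_{s|n_i}\subseteq J_i$ for some $n_i$, by maximality. With $n=\max(n_1,n_2)$ we get $F_{s|n}\subseteq J_1\cap J_2$, so $J_1\cap J_2\neq J_s$. By (12), $F/J_s$ embeds in $\bar N\cong E(Q)$ as a nonzero subobject, so it has a smallest nonzero subobject $J_s'/J_s\cong Q$. By maximality of $J_s$, $F_{s|n}\subseteq J_s'$ for some $n=n(s)$. Put $t(s)=s|n(s)$ and let
$$g_s:F_{t(s)}\to J_s'/J_s\cong Q$$
be the induced map. Then $g_s$ vanishes on $F_{t(s)}\cap K_s$, since $K_s\subseteq J_s$; and $g_s(F_{s|n})\ne0$ for all $n\geq n(s)$, since $F_{s|n}\not\subseteq J_s$.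

**Step 8: lower bound.** The set $2^\omega$ is uncountable and $2^{<\omega}$ is countable, so there is a $t$ with $t(s)=t$ for uncountably many $s$. For these $s$ we show that the maps $g_s\in\operatorname{Hom}_{\mathcal G_1}(F_t,Q)$ are linearly independent over $k$. Let $\sum_ic_ig_{s_i}=0$ be a finite relation with distinct $s_i$, and choose $n\geq|t|$ such that all $s_i|n$ are distinct. For $i\neq1$ let $m<n$ be minimal with $s_1(m)\neq s_i(m)$. Then
$$F_{s_1|n}\subseteq F_{s_1|(m+1)}=F_{(s_i|m)\overline{s_i(m)}}=G_m^{s_i}\subseteq K_{s_i},$$
and $F_{s_1|n}\subseteq F_t$ because $s_1$ extends $t$. So every $g_{s_i}$ with $i\ne1$ vanishes on $F_{s_1|n}$, while $g_{s_1}$ does not. Restricting the relation to $F_{s_1|n}$ gives $c_1=0$. The other coefficients vanish in the same way. Hence $\dim_k\operatorname{Hom}_{\mathcal G_1}(F_t,Q)$ is uncountable.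

**Step 9: upper bound.** By Lemma 7, $J_{\max}=qJ_0$ with $J_0\subseteq F_0$. Since $\operatorname{supp}F_0$ is countable and $F_0$ has finite dimensional values, $J_0$ is generated by countably many elements. So $J_0=\bigcup_nJ_{0,n}$ is an increasing union of f.g. subfunctors. As $q$ is exact and preserves colimits,
$$Q=q(F_0/J_0)=\operatorname{colim}_nq(F_0/J_{0,n}),\qquad F_0/J_{0,n}\in\mathcal A.$$
By Lemma 7, $F_t=qF_{0,t}$ with $F_{0,t}\subseteq F_0$ f.p. Since $F_t$ is f.p. in $\mathcal G_1$,
$$\operatorname{Hom}_{\mathcal G_1}(F_t,Q)=\operatorname{colim}_n\operatorname{Hom}_{\mathcal A_1}\bigl(qF_{0,t},q(F_0/J_{0,n})\bigr).$$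
All functors here have support in the countable set $\operatorname{supp}F_0$, so each term has countable dimension by Lemma 10(b). So the countable colimit has countable dimension, contradicting Step 8. Hence the supposition in Step 5 is false, and Step 4 applies. $\square$

## 6. No closed point has rank one

**Proof of Theorem A.** Suppose $N$ is a closed point of rank $1$, and let $\Gamma=\operatorname{End}_A(N)$. By Proposition 12 there is a simple object $Q=qQ_0$ of $\mathcal A_1$ with $E(Q)\cong\bar N$. By Proposition 8, $\Gamma$ is local with $\Gamma/J\cong\operatorname{End}_{\mathcal A_1}(Q)$, and, since $N$ is closed, $N$ has finite length over $\Gamma$. By Lemma 10(a), $\Gamma/J$ is locally finite. So Proposition 11 gives $\dim_kN<\infty$, and $N$ has rank $0$ by Proposition 6, a contradiction. The consequence $\mathrm{Zg}(A)\neq1$ was deduced in Section 2. $\square$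

## 7. Closures of rank-one points, the set $X^{(2)}$, and Krull–Gabriel dimension

**Proof of Theorem B(a).** Let $N$ have rank $1$ and let $Q=qQ_0$ be as in Proposition 12. An indecomposable injective $I$ of $\mathcal G_1$ with $\operatorname{Hom}(Q,I)\neq0$ contains $Q$, so $I\cong E(Q)\cong\bar N$. By (5), $O(Q_0)\cap X^{(1)}=\{N\}$. The ring $\operatorname{End}(Q)$ is a division algebra by Schur's lemma, and it is locally finite by Lemma 10(a). $\square$

**Proof of Theorem B(b).** Let $N$ have rank $1$. As $X^{(1)}$ is closed, $\overline{\{N\}}\subseteq X^{(1)}$. Suppose some $N'\neq N$ in $\overline{\{N\}}$ had rank $1$. Choose an open $V$ with $V\cap X^{(1)}=\{N'\}$. Since $V$ contains $N'$, a point of the closure of $\{N\}$, it contains $N$, so $N\in V\cap X^{(1)}=\{N'\}$, which is impossible. So $\overline{\{N\}}\setminus\{N\}\subseteq X^{(2)}$. By Theorem A, $N$ is not closed, so $\overline{\{N\}}\setminus\{N\}$ is nonempty. $\square$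

**Proof of Theorem B(c).** If $A$ has infinite representation type, then $X^{(1)}\neq\emptyset$, as shown at the end of Section 1.3 from quasi-compactness. If $X^{(2)}=\emptyset$, any point of $X^{(1)}$ would have rank $1$, and its closure would have to meet $X^{(2)}=\emptyset$ by (b), a contradiction. So $X^{(2)}\neq\emptyset$. If $\mathrm{Zg}(A)$ is defined, a point of $X^{(2)}$ has a rank, which is at least $2$. $\square$

**Proof of Theorem B(d).** **Step 1: $X\setminus X^{(2)}\subseteq\bigcup_{F\in\mathcal A_{(1)}}O(F)$.** A point of rank $0$ lies in some $O(S_Y)$, and $qS_Y=0$. A point of rank $1$ lies in some $O(Q_0)$ with $qQ_0$ simple, by (a).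

**Step 2: the reverse inclusion.** Let $N\in O(F)$ with $F\in\mathcal A_{(1)}$. If $N\notin X^{(1)}$, it has rank $0$. If $N\in X^{(1)}$, then $\operatorname{Hom}(qF,\bar N)\neq0$ by (5), so $\operatorname{Hom}(Q,\bar N)\neq0$ for some composition factor $Q=qQ_0$ of $qF$ in $\mathcal A_1$. Hence $\bar N\cong E(Q)$, and as in the proof of (a), $O(Q_0)\cap X^{(1)}=\{N\}$. So $N$ is isolated in $X^{(1)}$, that is, it has rank $1$.

**Step 3: $\mathrm{KG}(A)\neq1$.** By the Auslander–Gruson–Jensen duality $\mathcal A\simeq\mathcal C^{op}$. Since finite length is a self-dual notion, the filtration defining $\mathrm{KG}(A)$ may be computed in $\mathcal A$: level $0$ is $\mathcal A_0$ and level $1$ is $\mathcal A_{(1)}$. Suppose $\mathrm{KG}(A)=1$. Then $\mathcal A_1\neq0$ and $\mathcal A_{(1)}=\mathcal A$. By (6), $X^{(1)}\neq\emptyset$. By Steps 1 and 2, $X\setminus X^{(2)}=\bigcup_{F\in\mathcal A}O(F)=X$, so $X^{(2)}=\emptyset$. Thus some point has rank $1$, and by (b) its closure meets the empty set $X^{(2)}$, a contradiction. $\square$
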